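# Undecidability of program equivalence in the $\nu$-calculus from order two on

## 1. Names, terms, and evaluation

The $\nu$-calculus of Pitts and Stark is a call-by-value higher-order functional language with references of unit type, called names. A name can be created with local scope, compared with another name for equality, and passed around. That is all: there is nothing stored at a name, so "the store" is only the finite set of names created so far.

**Definition 1 (types and terms).** Types are $T ::= \mathrm{Name}\mid\mathrm{Bool}\mid T\to T$. Fix disjoint countably infinite sets $\mathbb V$ of variables and $\mathbb A$ of names, and let $\mathbb B=\{\mathrm{true},\mathrm{false}\}$. Terms are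
$$t ::= x \mid a \mid b \mid \lambda x{:}T.\,t \mid t\,t \mid \text{if } t \text{ then } t \text{ else } t \mid t == t \mid \mathrm{new}\qquad(x\in\mathbb V,\ a\in\mathbb A,\ b\in\mathbb B),$$
modulo $\alpha$-equivalence. Values are $v::=x\mid a\mid b\mid\lambda x{:}T.\,t$. We write $\mathrm{nm}(t)$ for the set of names occurring in $t$. (The usual presentation has a binder $\nu a.t$; the one with a constant $\mathrm{new}$ is equivalent to it.)

For example, $\lambda x{:}\mathrm{Name}.\,x==\mathrm{new}$ is a closed value, and $\mathrm{new}==\mathrm{new}$ is a closed term that is not a value.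

**Definition 2 (typing).** In a judgment $\Gamma\vdash_s t:T$, $s\subseteq\mathbb A$ is finite and $\Gamma$ is a finite map from variables to types. The rules are:

- $\Gamma\vdash_s x:\Gamma(x)$; $\ \Gamma\vdash_s a:\mathrm{Name}$ if $a\in s$; $\ \Gamma\vdash_s b:\mathrm{Bool}$; $\ \Gamma\vdash_s\mathrm{new}:\mathrm{Name}$;
- if $\Gamma,x{:}T\vdash_s t:T'$ then $\Gamma\vdash_s\lambda x{:}T.t:T\to T'$;
- if $\Gamma\vdash_s t_1:T\to T'$ and $\Gamma\vdash_s t_2:T$ then $\Gamma\vdash_s t_1t_2:T'$;
- if $\Gamma\vdash_s t:\mathrm{Bool}$ and $\Gamma\vdash_s t_1,t_2:T$ then $\Gamma\vdash_s\text{if }t\text{ then }t_1\text{ else }t_2:T$;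
- if $\Gamma\vdash_s t_1,t_2:\mathrm{Name}$ then $\Gamma\vdash_s t_1==t_2:\mathrm{Bool}$.

For example, $\lambda x{:}\mathrm{Name}.\,x==a$ has type $\mathrm{Name}\to\mathrm{Bool}$ under $s$ exactly when $a\in s$. Since abstractions are annotated, a term has at most one type in a given $\Gamma$. We omit annotations when they are clear.

**Definition 3 (evaluation).** Judgments $s\vdash t\Downarrow_{s'}v$ are for closed $t$ with names in $s$, where $s\subseteq s'$. Evaluation is call-by-value, left to right:

- $s\vdash v\Downarrow_s v$ for values $v$; $\ s\vdash\mathrm{new}\Downarrow_{s\uplus\{a\}}a$ for any $a\notin s$;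
- if $s\vdash t_1\Downarrow_{s_1}\lambda x{:}T.t$, $\ s_1\vdash t_2\Downarrow_{s_2}v$ and $s_2\vdash t[v/x]\Downarrow_{s_3}v'$, then $s\vdash t_1t_2\Downarrow_{s_3}v'$;
- if $s\vdash t\Downarrow_{s_1}\mathrm{true}$ (resp. $\mathrm{false}$) and $s_1\vdash t_1\Downarrow_{s_2}v$ (resp. $s_1\vdash t_2\Downarrow_{s_2}v$), then $s\vdash\text{if }t\text{ then }t_1\text{ else }t_2\Downarrow_{s_2}v$;
- if $s\vdash t_1\Downarrow_{s_1}a$ and $s_1\vdash t_2\Downarrow_{s_2}a'$, then $s\vdash t_1==t_2\Downarrow_{s_2}b$, where $b=\mathrm{true}$ iff $a=a'$.

For example, $\emptyset\vdash\mathrm{new}\Downarrow_{\{a\}}a$ and $\{a\}\vdash\mathrm{new}\Downarrow_{\{a,a'\}}a'$ with $a'\ne a$, so $\mathrm{new}==\mathrm{new}$ evaluates to $\mathrm{false}$. In contrast $(\lambda x.\,x==x)\,\mathrm{new}$ evaluates to $\mathrm{true}$.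

We use three abbreviations: $\mathrm{let}\ x=t\ \mathrm{in}\ u$ is $(\lambda x.u)\,t$; $t\wedge t'$ is $\text{if }t\text{ then }t'\text{ else }\mathrm{false}$; $t\ne t'$ is $\text{if }t==t'\text{ then }\mathrm{false}\text{ else }\mathrm{true}$. To evaluate a let from $s$, evaluate $t$ to a value $v$ with store $s_1$, and then $u[v/x]$ from $s_1$.

**Definition 4 (observational equivalence).** For $\vdash_s t_1:T$ and $\vdash_s t_2:T$, write $t_1\cong_s t_2$ iff for every context $C[-]$ (a term with a hole, which may mention names in $s$) with $\vdash_s C[t_i]:\mathrm{Bool}$ for $i=1,2$, and every $b\in\mathbb B$: $s\vdash C[t_1]\Downarrow_{s'}b$ for some $s'$ iff $s\vdash C[t_2]\Downarrow_{s''}b$ for some $s''$. Open terms are compared via their closing $\lambda$-abstractions.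

For example, with $s=\{a\}$ we have $a\not\cong_s\mathrm{new}$: the context $[-]==a$ gives $\mathrm{true}$ for the first term and only $\mathrm{false}$ for the second.

**Definition 5 (order of a type).** $\mathrm{ord}(\mathrm{Name})=\mathrm{ord}(\mathrm{Bool})=0$ and $\mathrm{ord}(T\to T')=\max(\mathrm{ord}(T)+1,\mathrm{ord}(T'))$. A type is first-order if its order is at most $1$.

For example, $M:=\mathrm{Name}\to\mathrm{Name}\to\mathrm{Name}$ has order $1$, and $T_0:=M\to M$ has order $2$.

**Definition 6 (two-counter machine).** A machine $\mathcal M$ has states $1,\dots,N$, initial state $1$, a halting state $h$, and for each state $i\ne h$ one instruction. It is either $\mathrm{Inc}_\epsilon(j)$ (increment counter $\epsilon$, go to $j$) or $\mathrm{Test}_\epsilon(j,l)$ (if counter $\epsilon$ is $0$ go to $j$; otherwise decrement it and go to $l$), with $\epsilon\in\{1,2\}$. Configurations are $(i;m,n)$. $\mathcal M$ halts if its run from $(1;0,0)$ reaches state $h$.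

Two examples will accompany us. The machine $\mathcal M_0$ has $h=4$ and instructions $1:\mathrm{Inc}_1(2)$, $2:\mathrm{Inc}_2(3)$, $3:\mathrm{Test}_1(1,4)$; its run is $(1;0,0),(2;1,0),(3;1,1),(4;0,1)$ and it halts. The machine $\mathcal M_1$ has $h=5$ and instructions $1:\mathrm{Inc}_1(2)$, $2:\mathrm{Inc}_2(3)$, $3:\mathrm{Test}_1(5,4)$, $4:\mathrm{Inc}_1(4)$; its run is $(1;0,0),(2;1,0),(3;1,1),(4;0,1),(4;1,1),(4;2,1),\dots$ and it does not halt.

**Definition 7 ($\Sigma^0_1$ and $\Pi^0_1$).** A set of (codes of) finite objects is $\Sigma^0_1$ if it is recursively enumerable, and $\Pi^0_1$ if its complement is. A set is $\Pi^0_1$-hard if every $\Pi^0_1$ set many-one reduces to it, and $\Pi^0_1$-complete if it is also $\Pi^0_1$; similarly for $\Sigma^0_1$.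

The example we need is a textbook fact (Minsky 1967): the set of halting two-counter machines is $\Sigma^0_1$-complete, in particular undecidable. So the set of non-halting machines is $\Pi^0_1$-complete.

## 2. Is $\cong_s$ decidable at higher order?

Pitts and Stark proved that $\cong_s$ is decidable for closed terms of first-order type. The problem, taken from "Program equivalence in a simple language with state", concerns all types: is there an algorithm which, given a finite $s\subseteq\mathbb A$, a type $T$ of arbitrary order and closed terms with $\vdash_s t_1:T$ and $\vdash_s t_2:T$, decides whether $t_1\cong_s t_2$? In this language every program terminates and the store holds nothing, so one might hope for a positive answer. The answer is negative, already at the type $T_0$ and with one of the two terms fixed. Put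
$$t^\circ:=\lambda p{:}M.\,\lambda a{:}\mathrm{Name}.\,\lambda b{:}\mathrm{Name}.\,\mathrm{new}\ :\ T_0 .$$

**Theorem 1.** From a two-counter machine $\mathcal M$ one can compute a closed, name-free term $t_{\mathcal M}:T_0$ such that, for every finite $s\subseteq\mathbb A$: $t_{\mathcal M}\cong_s t^\circ$ iff $\mathcal M$, started in its initial state with both counters $0$, does not halt. Hence there is no algorithm deciding program equivalence.

**Theorem 2.** (a) The set $\{(s,T,t_1,t_2):t_1\cong_s t_2\}$ is $\Pi^0_1$-complete. Already $\{t:t\cong_\emptyset t^\circ\}$ at the single type $T_0$ is $\Pi^0_1$-complete. (b) For every $n\ge2$ there is a type of order exactly $n$ at which $\cong_\emptyset$ is $\Pi^0_1$-complete. Consequently (using the theorem of Pitts and Stark for $n\le1$), equivalence restricted to types of order $\le n$ is decidable iff $n\le1$.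

## 3. Termination and uniqueness of results

We need three basic facts about evaluation throughout.

**(P1)** *If $\vdash_s t:T$ and $s\vdash t\Downarrow_{s'}v$, then $s\subseteq s'$ and $\vdash_{s'}v:T$. Also, without typing, $\mathrm{nm}(t)\subseteq s$ implies $\mathrm{nm}(v)\subseteq s'$.* Closed values of type $\mathrm{Name}$, $\mathrm{Bool}$, $T\to T'$ are names, booleans and abstractions respectively.

**Proof.** Induction on the derivation, with two standard facts, each an induction on typing: weakening ($\Gamma\vdash_s t:T$ and $s\subseteq s'$ give $\Gamma\vdash_{s'}t:T$) and substitution ($\Gamma,x{:}T\vdash_s t:T'$ and $\vdash_s v:T$ give $\Gamma\vdash_s t[v/x]:T'$). For an application $t_1t_2$ with $\vdash_s t_1:T\to T'$ and $\vdash_s t_2:T$, the hypothesis gives $\vdash_{s_1}\lambda x{:}T.t:T\to T'$. By weakening $\vdash_{s_1}t_2:T$, so $\vdash_{s_2}v:T$. Then $\vdash_{s_2}t[v/x]:T'$ by weakening and substitution, and the hypothesis for the third premise finishes. The other rules are immediate, and the name statement follows the same pattern. The last sentence is read off from the typing rules.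 $\square$

**(P2)** *If $\vdash_s t:T$, then $s\vdash t\Downarrow_{s'}v$ for some $s',v$.*

**Proof.** Let $R_{\mathrm{Name}}=\mathbb A$ and $R_{\mathrm{Bool}}=\mathbb B$. Let $R_{T\to T'}$ be the set of closed abstractions $\lambda x{:}T.u$ such that for all $w\in R_T$ and all finite $s\supseteq\mathrm{nm}(u)\cup\mathrm{nm}(w)$ there are $s'$ and $v'\in R_{T'}$ with $s\vdash u[w/x]\Downarrow_{s'}v'$. We claim: if $\Gamma\vdash_{s_0}t:T$ and $\theta$ maps each $x\in\mathrm{dom}\,\Gamma$ to an element of $R_{\Gamma(x)}$, then for every finite $s\supseteq\mathrm{nm}(t\theta)$ there are $s'$ and $v\in R_T$ with $s\vdash t\theta\Downarrow_{s'}v$. Use induction on typing.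

Variables, constants and $\mathrm{new}$ are immediate. For $\lambda x{:}T.t$, the value $(\lambda x.t)\theta$ lies in $R_{T\to T'}$: given $w\in R_T$, apply the claim for $t$ with $\theta$ extended by $x\mapsto w$. For $t_1t_2$: $s\vdash t_1\theta\Downarrow_{s_1}\lambda x.u\in R_{T\to T'}$ and $s_1\vdash t_2\theta\Downarrow_{s_2}w\in R_T$; by (P1) $\mathrm{nm}(u)\cup\mathrm{nm}(w)\subseteq s_2$, so $u[w/x]$ evaluates from $s_2$ to an element of $R_{T'}$. For conditionals and $==$, evaluate the subterms in order. The case of empty $\Gamma$ is (P2). $\square$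

**(P3)** *If $\mathrm{nm}(t)\subseteq s$, $s\vdash t\Downarrow_{s_1}v$ and $s\vdash t\Downarrow_{s_2}w$, then there is a finite permutation $\pi$ of $\mathbb A$ fixing $s$ pointwise with $\pi(s_1)=s_2$ and $\pi(v)=w$. In particular a Boolean result is unique.*

**Proof.** The rules are equivariant: applying a permutation of $\mathbb A$ to a derivation gives a derivation of the same height. We use induction on the height of the first derivation. For values take the identity; for $\mathrm{new}$ use a transposition of the two new names. Consider an application $t_1t_2$, with premises $s\vdash t_1\Downarrow_{s_1}\lambda x.u$, $s_1\vdash t_2\Downarrow_{s_2}v$, $s_2\vdash u[v/x]\Downarrow_{s_3}w$ in the first derivation and the same with primes in the second. The hypothesis gives $\pi_1$ fixing $s$ with $\pi_1(s_1)=s_1'$ and $\pi_1(u)=u'$. Apply $\pi_1$ to the second premise: since $\mathrm{nm}(t_2)\subseteq s$, it becomes $s_1'\vdash t_2\Downarrow_{\pi_1(s_2)}\pi_1(v)$, of the same height. The hypothesis gives $\pi_2$ fixing $s_1'$ with $\pi_2\pi_1(s_2)=s_2'$ and $\pi_2\pi_1(v)=v'$; also $\pi_2\pi_1(u)=u'$, because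 $\mathrm{nm}(u')\subseteq s_1'$. So $\pi_2\pi_1$ carries the third premise to an evaluation of $u'[v'/x]$ from $s_2'$, and the hypothesis gives $\pi_3$ fixing $s_2'$. The composite $\pi_3\pi_2\pi_1$ is as required. Conditionals and $==$ go the same way: a Boolean result of the first premise is the same in both derivations, so the same rule is used, and equality tests are preserved by permutations. $\square$

## 4. Three small comparisons with hidden names

**A name that gets out.** Compare $\mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \lambda x{:}\mathrm{Name}.\,n$ with $\lambda x{:}\mathrm{Name}.\,\mathrm{new}$. The context $\mathrm{let}\ f=[-]\ \mathrm{in}\ \mathrm{let}\ x=\mathrm{new}\ \mathrm{in}\ f\,x==f\,x$ gives $\mathrm{true}$ for the first and $\mathrm{false}$ for the second. They are not equivalent.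

**A name that stays in.** Let $t_1=\mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \lambda x{:}\mathrm{Name}.\,x==n$ and $t_2=\lambda x{:}\mathrm{Name}.\,\mathrm{false}$. Then $t_1\cong_s t_2$, and the proof is a small model of one we need later. Consider disjoint finite sets $Y$ (public names) and $H$ (hidden names) inside a store $s$. Let $\triangleright$ be the least relation with $x\triangleright x$, $b\triangleright b$, $\mathrm{new}\triangleright\mathrm{new}$, $a\triangleright a$ for $a\in Y$, $t_1\triangleright t_2$, $(\lambda x.\,x==n)\triangleright t_2$ for $n\in H$, and closed componentwise under the term formers. We claim: if $e\triangleright e'$, $\vdash_s e:T$ and $s\vdash e\Downarrow_{s_1}v$, then $Y$ and $H$ can be enlarged to disjoint $Y_1,H_1\subseteq s_1$ so that $Y\vdash e'\Downarrow_{Y_1}v'$ with $v\triangleright v'$. This is an induction on the derivation. Values need nothing. $t_1$ evaluates to $\lambda x.\,x==n$ with $n\notin s$; add $n$ to $H$. For $\mathrm{new}$, choose the same name on the right and make it public. In conditionals and tests, related booleans are equal and related names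 are the same public name. In an application, a pair $\lambda x.u\triangleright\lambda x.u'$ with $u\triangleright u'$ is handled by substitution; and $\lambda x.\,x==n$ with $n\in H$ receives a public name, so it returns $\mathrm{false}$, as $t_2$ does. Starting from $Y=s$, $H=\emptyset$ we get: $s\vdash C[t_1]\Downarrow b$ implies $s\vdash C[t_2]\Downarrow b$. The converse follows: if $C[t_2]\Downarrow b$, then $C[t_1]\Downarrow b'$ for some $b'$ by (P2), so $C[t_2]\Downarrow b'$ and $b=b'$ by (P3).

**A name shown to the argument.** At order two a hidden name can be handed to a function that the context supplies. Compare, at type $(\mathrm{Name}\to\mathrm{Bool})\to\mathrm{Bool}$,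
$$\mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \lambda f.\,f\,n\qquad\text{and}\qquad\lambda f.\,\mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ f\,n .$$
Neither ever returns a name. But the context $\mathrm{let}\ g=[-]\ \mathrm{in}\ g(\lambda x.\,g(\lambda y.\,x==y))$ separates them. With the first term both calls hand out the same $n$, and the result is $\mathrm{true}$. With the second term the inner name differs from the outer one, and the result is $\mathrm{false}$. So while a query is being answered, the context knows a hidden name and may use it inside that query, even by calling $g$ again. In the simulation argument above, this is where the induction stops: it relates $e$ and $e'$ only when the names fed to the context's closures are public.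

## 5. Encoding configurations: one common key, and a mixing attack

We want a function $G$ of type $M\to M$ with private names. A "message" is a value of type $M$ hiding a tuple of names that describes a reachable configuration; $G$ takes a message and returns a message for the next configuration, and a visibly different value once state $h$ is reached. A context, which we call the attacker, drives the run by feeding messages back to $G$. Since there is no store, $G$ cannot keep a table of what it has issued, so the messages must carry the data and must be impossible to forge.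

The data are five names $(d_1,\dots,d_5)$: a state label among private names $q_1,\dots,q_N$; a name for counter $1$; a name for counter $2$; and two names $u,v$ with the recorded fact "$v=u+1$". A private name $z$ stands for $0$; a positive number may have many names. From $(x_1,\dots,x_5)$ with label $q_i$, an instruction $\mathrm{Inc}_1(j)$ should give $(q_j,n,x_3,x_2,n)$ with $n$ new, $\mathrm{Inc}_2(j)$ should give $(q_j,x_2,n,x_3,n)$, and $\mathrm{Test}_1(j,l)$ with $x_2=z$ should give $(q_j,x_2,x_3,x_4,x_5)$. The start is $(q_1,z,z,z,n)$ with $n$ new.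

To read fields, use private names $e_1,\dots,e_5$, and to confirm them a private name $c$:
$$\begin{aligned}L:=\ &\text{if }b==e_1\text{ then }d_1\text{ else}\ \dots\ \text{if }b==e_5\text{ then }d_5\\ &\text{else if }b==d_1\text{ then }c\text{ else}\ \dots\ \text{if }b==d_5\text{ then }c\text{ else }\mathrm{new}.\end{aligned}\tag{1}$$

The natural first attempt protects all messages by one private key $k$: a message is $\lambda a.\lambda b.\ \text{if }a==k\text{ then }L\text{ else }\mathrm{new}$, and $G(p)$ reads $x_i=p\,k\,e_i$, then $y_i=p\,k\,x_i$. It accepts if all $y_i$ equal $c$ and no $x_i$ is $c$ or some $e_l$, then performs the instruction; on rejection it returns a start message, and on label $q_h$ it returns $\lambda a.\lambda b.a$. The attacker outside a query does not know $k$, so it seems that only genuine messages pass.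

This fails on $\mathcal M_1$. The attacker honestly obtains messages $m_0,m_1,m_2$ with data
$$(q_1,z,z,z,n_0),\qquad(q_2,n_1,z,z,n_1),\qquad(q_3,n_1,n_2,z,n_2),$$
and then submits
$$P:=\lambda a.\lambda b.\ \text{if }m_1\,a\,b==m_2\,a\,b\text{ then }m_0\,a\,b\text{ else }m_2\,a\,b .$$
While a query is answered, $P$ holds the key as $a$ and can read all three messages. It does not know which field is asked for, but it can see whether $m_1$ and $m_2$ agree there. They agree exactly in fields $2$ and $4$, so $G$ reads $q_3$ from $m_2$, $z$ from $m_0$, $n_2$ from $m_2$, $z$ from $m_0$, $n_2$ from $m_2$: the tuple $(q_3,z,n_2,z,n_2)$. The confirmations pass too. On $P\,k\,q_3$ and $P\,k\,n_2$, $m_1$ gives a fresh name and $m_2$ gives $c$, so the answer is the one of $m_2$, namely $c$. On $P\,k\,z$, $m_1$ and $m_2$ both give $c$, so the answer is the one of $m_0$, again $c$. So $G$ accepts configuration $(3;0,1)$, which is not in the run, finds counter $1$ to be $0$, and returns a message with label $q_5=q_h$. One more call returns $\lambda a.\lambda b.a$, although $\mathcal M_1$ does not halt.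

The trouble is that a single key opens several messages at once, so a query leaks agreement between them. The cure is to give every message its own key, its *id* $r$. The common key $k$ only reveals ids; the id $r$ opens only the message with id $r$. During a query $p\,r\,e_i$ the attacker then knows $r$ and $e_i$ but not $k$, and all other messages look like $\lambda a.\lambda b.\mathrm{new}$. What it learned during the earlier query $p\,k\,k$ is gone, except for the one name that it returned: there is no store to keep it in. And that name went to $G$, not to the attacker.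

A decrement needs a second message: to pass from a counter name $x_2$ to a name of its predecessor, $G$ needs a certified fact "$x_2=u+1$". So $G$ must read two messages from one argument $p$, and for this it has a second key $k'$: the query $p\,k\,k$ asks for the first id, $p\,k\,k'$ for the second.

## 6. The term $t_{\mathcal M}$

*Keys* are variables $k,k',c,e_1,\dots,e_5,z,q_1,\dots,q_N$. With these free, and with $L$ from (1), define
$$\mathrm{Msg}(r;d_1,\dots,d_5):=\lambda a.\lambda b.\ \text{if }a==k\text{ then }r\text{ else if }a==r\text{ then }L\text{ else }\mathrm{new},\tag{2}$$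
$$\mathrm{Win}:=\lambda a.\lambda b.\,a,\qquad\mathrm{Init}:=\mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_1,z,z,z,n),$$
$$\mathrm{Acc}(r,\vec x,\vec y):=r\ne k\wedge r\ne c\wedge\bigwedge_{i=1}^5\Big(x_i\ne c\wedge\bigwedge_{l=1}^5x_i\ne e_l\wedge y_i==c\Big).\tag{3}$$
Let $G:=\lambda p{:}M.\,B$, where $B$ is (each indexed let stands for five lets, $i=1,\dots,5$ in order)
$$\begin{aligned}&\mathrm{let}\ r=p\,k\,k\ \mathrm{in}\ \mathrm{let}\ r'=p\,k\,k'\ \mathrm{in}\ \mathrm{let}\ x_i=p\,r\,e_i\ \mathrm{in}\ \mathrm{let}\ x_i'=p\,r'\,e_i\ \mathrm{in}\\&\mathrm{let}\ y_i=p\,r\,x_i\ \mathrm{in}\ \mathrm{let}\ y_i'=p\,r'\,x_i'\ \mathrm{in}\\&\text{if }\mathrm{Acc}(r,\vec x,\vec y)\wedge\mathrm{Acc}(r',\vec x',\vec y')\text{ then }\mathrm{Step}\text{ else }\mathrm{Init},\end{aligned}\tag{4}$$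
and $\mathrm{Step}:=\text{if }x_1==q_1\text{ then }\mathrm{Step}_1\text{ else}\dots\text{if }x_1==q_N\text{ then }\mathrm{Step}_N\text{ else }\mathrm{Init}$. Here $\mathrm{Step}_h:=\mathrm{Win}$, and for $i\ne h$ the term $\mathrm{Step}_i$ depends on the instruction of $i$:

- $\mathrm{Inc}_1(j)$: $\ \mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_j,n,x_3,x_2,n)$;
- $\mathrm{Inc}_2(j)$: $\ \mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ \mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_j,x_2,n,x_3,n)$;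
- $\mathrm{Test}_1(j,l)$: $\ \text{if }x_2==z\text{ then }(\mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_j,x_2,x_3,x_4,x_5))$ $\text{else if }x_2==x_5'\text{ then }(\mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_l,x_4',x_3,x_4,x_5))\text{ else }\mathrm{Init}$;
- $\mathrm{Test}_2(j,l)$: $\ \text{if }x_3==z\text{ then }(\mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_j,x_2,x_3,x_4,x_5))$ $\text{else if }x_3==x_5'\text{ then }(\mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;q_l,x_2,x_4',x_4,x_5))\text{ else }\mathrm{Init}$.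

Finally
$$t_{\mathcal M}:=\mathrm{let}\ k=\mathrm{new}\ \mathrm{in}\ \mathrm{let}\ k'=\mathrm{new}\ \mathrm{in}\ \dots\ \mathrm{let}\ q_N=\mathrm{new}\ \mathrm{in}\ G .$$
This is a closed, name-free term of type $T_0$, computable from $\mathcal M$. It is an application, not a value.

The inequalities in $\mathrm{Acc}$ exclude shortcuts. If $r$ were $k$, then during $p\,r\,e_i$ the attacker would hold $k$ and could learn every id. If $r$ or $x_i$ were $c$, the query $p\,r\,x_i$ could be answered by repeating an argument. If $x_i$ were $e_i$ and $r$ a true id, the query $p\,r\,x_i$ would let the attacker read $d_i$ and then, with $d_i$, read $c$.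

For a tuple $\sigma$ of distinct names (one per key) write $G_\sigma,B_\sigma,\mathrm{Msg}_\sigma$ for the instances. We also write $k,c,e_i,\dots$ for the names in $\sigma$, and $\sigma$ for the set of its names. Clearly $s\vdash t_{\mathcal M}\Downarrow_{s'}v$ iff $v=G_\sigma$ for a tuple $\sigma$ of distinct names outside $s$ and $s'=s\uplus\sigma$. For names $r,\vec d$, the closed value $m=\mathrm{Msg}_\sigma(r;\vec d)$ is a *message* with *id* $r$ and *data* $\vec d$. For a name $a$, let $m[a]$ be the value with $s\vdash m\,a\Downarrow_s m[a]$, that is, the inner abstraction $\lambda b.\dots$ with the name substituted for $a$.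

From (2) and (1) we read off how messages answer:
$$\text{if }r\ne k,\text{ then } m\,a\,b\text{ evaluates to }\begin{cases}r&\text{if }a=k,\\ d_i&\text{if }a=r,\ b=e_i,\\ c&\text{if }a=r,\ b\notin\{e_1,\dots,e_5\},\ b\in\{d_1,\dots,d_5\},\end{cases}\tag{5}$$
and in all other cases it evaluates $\mathrm{new}$.

**Fact (6).** *If $s\vdash B_\sigma[P/p]\Downarrow_{s'}v$ with $P$ a closed value of type $M$ and $\sigma\cup\mathrm{nm}(P)\subseteq s$, then either $v=\mathrm{Win}$, or $v=\mathrm{Msg}_\sigma(\hat r;\vec d)$ with $\hat r\in s'\setminus s$ created by $\mathrm{new}$ in this evaluation and all $d_i\in s'$.* By (P1) the let-bound variables are bound to names in the current store, and every branch of $B$ ends in $\mathrm{Win}$ or in $\mathrm{let}\ \hat r=\mathrm{new}\ \mathrm{in}\ \mathrm{Msg}(\hat r;\dots)$.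

## 7. A halting run gives a separating context

**Proposition A.** If $\mathcal M$ halts, then $t_{\mathcal M}\not\cong_s t^\circ$ for every finite $s$.

Let $c_0=(1;0,0),c_1,\dots,c_H$ be the run up to the first configuration in state $h$, $c_j=(i_j;a_j,b_j)$.

**Step 1: putting two messages into one argument.** This step builds the argument from which $G$ reads both messages. For terms $m,m'$ put
$$\mathrm{mux}(m,m'):=\lambda a.\lambda b.\ \text{if }a==b\text{ then }m\,a\,b\text{ else if }(m'\,a\,b==m'\,a\,b)\text{ then }m'\,a\,b\text{ else }m\,a\,b .$$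
The test $m'\,a\,b==m'\,a\,b$ asks whether $m'$ answers with a fixed name or with a fresh one: two fresh names differ.

*Claim. Let $m,m'$ be messages for $\sigma$ with ids $r_1,r_1'$ and data $\vec d,\vec d'$. Suppose the ids are outside $\sigma$ and are not data of either message, no data are in $\{k,k',c,e_1,\dots,e_5\}$, and either $m=m'$ or $r_1\ne r_1'$. Then in the evaluation of $G_\sigma(\mathrm{mux}(m,m'))$ we get $r=r_1$, $x_i=d_i$, $r'=r_1'$, $x_i'=d_i'$, and both $\mathrm{Acc}$ tests succeed.*

Let $P=\mathrm{mux}(m,m')$, and use (5).

- $P\,k\,k$: here $a=b$, so the result is that of $m\,k\,k$, which is $r_1$.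
- $P\,k\,k'$: here $a\ne b$, and $m'\,k\,k'$ gives $r_1'$ each time, so the result is $r_1'$.
- $P\,r_1\,b$ for $b=e_i$ or $b=d_i$: here $r_1\ne b$. If $m'\ne m$, then $r_1\notin\{k,r_1'\}$, so the two compared calls $m'\,r_1\,b$ create distinct fresh names and the result is that of $m\,r_1\,b$. If $m'=m$, the two calls agree and the result is again that of $m\,r_1\,b$. This is $d_i$ for $b=e_i$, and $c$ for $b=d_i$ since $d_i$ is not one of the $e_l$.
- $P\,r_1'\,b$ for $b=e_i$ or $b=d_i'$: $r_1'\ne b$ and the two calls of $m'$ agree, giving $d_i'$, resp. $c$.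

So all $y_i,y_i'$ are $c$, and the inequalities in $\mathrm{Acc}$ hold by assumption. This proves the claim.

**Step 2: the context.** It drives $G$ through the run and then tests for $\mathrm{Win}$. With indices $\ell_j\le j$ chosen in Step 3, let
$$\begin{aligned}D:=\ &\mathrm{let}\ g=[-]\ \mathrm{in}\ \mathrm{let}\ m_0=g(\lambda a.\lambda b.\mathrm{new})\ \mathrm{in}\ \mathrm{let}\ m_1=g(\mathrm{mux}(m_0,m_{\ell_0}))\ \mathrm{in}\ \dots\\&\mathrm{let}\ m_{H+1}=g(\mathrm{mux}(m_H,m_{\ell_H}))\ \mathrm{in}\ \mathrm{let}\ n=\mathrm{new}\ \mathrm{in}\ (m_{H+1}\,n\,n)==n .\end{aligned}$$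
Every $\mathrm{mux}(m_j,m_{\ell_j})$ is a value once the $m$'s are bound. $D[t^\circ]$ evaluates to $\mathrm{false}$, and only to $\mathrm{false}$ by (P3): every $m_j$ is $\lambda a.\lambda b.\mathrm{new}$, so $m_{H+1}\,n\,n$ is a fresh name.

**Step 3: the run of $D[t_{\mathcal M}]$.** We follow one evaluation from $s$, choosing $\ell_j$ as we go; note that $m_0,\dots,m_{j}$ depend only on $\ell_0,\dots,\ell_{j-1}$. Here $g=G_\sigma$. On $P=\lambda a.\lambda b.\mathrm{new}$ each $y_i$ is fresh, hence $\ne c$, so $\mathrm{Init}$ is executed and $m_0=\mathrm{Msg}_\sigma(r_0;q_1,z,z,z,n_0)$ with $r_0,n_0$ fresh.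

We show by induction for $j\le H$: $m_j=\mathrm{Msg}_\sigma(r_j;q_{i_j},\alpha_j,\beta_j,\mu_j,\nu_j)$, and there is a map $\mathrm{val}$ on the set of names consisting of $z$ and all $\alpha_l,\beta_l,\mu_l,\nu_l$ ($l\le j$) such that

- $\mathrm{val}(z)=0$ and all other values are $\ge1$;
- $\mathrm{val}(\alpha_j)=a_j$, $\mathrm{val}(\beta_j)=b_j$, and $\mathrm{val}(\nu_l)=\mathrm{val}(\mu_l)+1$ for $l\le j$;
- every one of these names is $z$ or some $\nu_l$ with $l\le j$, and those different from $z$ are outside $\sigma$;
- $r_0,\dots,r_j$ are distinct, outside $\sigma$, and are not data of $m_0,\dots,m_j$.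

For $j=0$ put $\mathrm{val}(n_0)=1$. Let $j<H$. If the instruction of $i_j$ is $\mathrm{Test}_1$ (resp. $\mathrm{Test}_2$) and counter $1$ (resp. $2$) is positive, then $\alpha_j\ne z$ (resp. $\beta_j\ne z$), so by the third item we can choose $\ell_j\le j$ with $\nu_{\ell_j}=\alpha_j$ (resp. $\beta_j$). Otherwise put $\ell_j=j$. The hypotheses of the claim in Step 1 hold: data are labels $q_i$, or $z$, or names outside $\sigma$; ids are outside $\sigma$ and not data; and if $\ell_j\ne j$ then $r_j\ne r_{\ell_j}$. So $\mathrm{Step}_{i_j}$ is executed with $\vec x,\vec x'$ the data of $m_j,m_{\ell_j}$.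

For an increment, $\mu_{j+1}$ is the old counter name and $\nu_{j+1}$ is the new name $n$, which is also the new counter name; extend $\mathrm{val}$ by the old counter value plus $1$. For a test with counter $0$: the counter is $0$ iff its name is $z$, so the first branch is taken and only the label changes. For a test with positive counter, the counter name is $\nu_{\ell_j}=x_5'$, so the second branch is taken, and the new counter name is $\mu_{\ell_j}$, of value one less. In both test cases $\mu_{j+1}=\mu_j$ and $\nu_{j+1}=\nu_j$. In every case the label is $q_{i_{j+1}}$, the new id $\hat r$ is fresh, and the data of $m_{j+1}$ are a label, names already in use as data or $z$, or the fresh $n\ne\hat r$. So the four items hold for $j+1$.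

Put $\ell_H=H$. By the claim, $G$ reads $x_1=q_h$, so $m_{H+1}=\mathrm{Win}$, and $(\mathrm{Win}\,n\,n)==n$ gives $\mathrm{true}$. Thus $s\vdash D[t_{\mathcal M}]\Downarrow\mathrm{true}$ while $D[t^\circ]$ evaluates only to $\mathrm{false}$. $\square$

For $\mathcal M_0$ the data of $m_0,m_1,m_2$ are $(q_1,z,z,z,n_0)$, $(q_2,n_1,z,z,n_1)$, $(q_3,n_1,n_2,z,n_2)$, where $n_0,n_1,n_2$ all name the number $1$. For the decrement of counter $1$, whose name is $n_1$, we need $\nu_{\ell_2}=n_1$, so $\ell_2=1$; $m_2$ itself would not do. Then $m_3$ has data $(q_4,z,n_2,z,n_2)$ and $m_4=\mathrm{Win}$.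

## 8. What can be learned inside one query

For the other direction we must bound what an attacker can answer when some private names have been handed to it. Fix a key tuple $\sigma$.

**Definition 8 (terms over known names).** For a set $X$ of names and a finite set $\Omega$ of messages for $\sigma$, let $\mathcal T(X,\Omega)$ be the least set of terms that contains all variables, booleans, $\mathrm{new}$, the names in $X$, the value $G_\sigma$, all $m\in\Omega$ and all $m[a]$ with $m\in\Omega$, $a\in X$, and is closed under $\lambda$, application, conditional and $==$.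

For example, $\mathrm{mux}(m,m')\in\mathcal T(\emptyset,\{m,m'\})$, although the names of $\sigma$, ids and data occur in it: messages and $G_\sigma$ are available as black boxes. The set is monotone in both arguments. It is closed under substitution of closed values from the set, since the generators $G_\sigma,m,m[a]$ are closed. A name that belongs to $\mathcal T(X,\Omega)$ belongs to $X$.

**Definition 9 (safe).** $(X,\Omega,s)$ is *safe* if $X\cup\sigma\subseteq s$, all ids and data of $\Omega$ are in $s$, $k\notin X$, and for every message in $\Omega$ with id $r\in X$ and data $\vec d$, for all $i$: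
$$e_i\in X\Rightarrow d_i\in X,\qquad d_i\in X\Rightarrow c\in X.$$

So $X$ is closed under what a holder of $X$ can read from the messages. For example, let $\Omega$ be one message with id $r\notin\sigma$ and data $\vec d$ outside $\sigma\cup\{r\}$, and let $s$ contain all these names. Then $X=\{e_1\}$ is safe (without $r$ nothing can be read), $X=\{r,e_1\}$ is not, and $X=\{r,e_1,d_1,c\}$ is.

**(F)** *If $(X,\Omega,s)$ is safe, $s\subseteq s_1$, $X\subseteq X_1\subseteq X\cup(s_1\setminus s)$, and $\Omega\subseteq\Omega_1$, where each message in $\Omega_1\setminus\Omega$ has its id and data in $s_1$ and its id not in $X_1$, then $(X_1,\Omega_1,s_1)$ is safe.* Indeed $k,c,e_i$ and the ids and data of $\Omega$ lie in $s$, and $X_1\cap s=X$; so $k\notin X_1$, and for messages of $\Omega$ the conditions on $X_1$ are those on $X$. Messages in $\Omega_1\setminus\Omega$ impose no condition.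

**Lemma 1.** *Let $(X,\Omega,s)$ be safe, $e\in\mathcal T(X,\Omega)$ closed and well typed, and $s\vdash e\Downarrow_{s'}v$. Then there are $X\subseteq X'\subseteq X\cup(s'\setminus s)$ and $\Omega'\supseteq\Omega$ with $(X',\Omega',s')$ safe and $v\in\mathcal T(X',\Omega')$. In particular, if $v$ is a name, then $v\in X\cup(s'\setminus s)$.*

The lemma says that evaluation adds only fresh names to what is known.

**Proof.** Induction on the evaluation derivation. All names of $e$ lie in $s$: they are in $X$, in $\sigma$, or ids or data of $\Omega$. The generators $G_\sigma$, $m$, $m[a]$ are abstractions, so a conditional, a test or an application in $\mathcal T(X,\Omega)$ has its components in $\mathcal T(X,\Omega)$.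

*$e$ a value.* Take $X'=X$, $\Omega'=\Omega$.

*$e=\mathrm{new}$, with result $a$.* Take $X'=X\cup\{a\}$; safe by (F).

*Conditionals and $==$.* Apply the induction hypothesis successively, with monotonicity. The inclusions compose: $X_1\subseteq X\cup(s_1\setminus s)$ and $X_2\subseteq X_1\cup(s_2\setminus s_1)$ give $X_2\subseteq X\cup(s_2\setminus s)$. A Boolean result lies in every $\mathcal T$.

*$e=e_1e_2$.* By the induction hypothesis, $e_1\Downarrow_{s_1}v_1\in\mathcal T(X_1,\Omega_1)$ and then $e_2\Downarrow_{s_2}v_2\in\mathcal T(X_2,\Omega_2)$, with $(X_2,\Omega_2,s_2)$ safe, $X_1\subseteq X_2\subseteq X\cup(s_2\setminus s)$ and $\Omega_1\subseteq\Omega_2$. The abstraction $v_1$ is of one of four kinds.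

1. $v_1=\lambda x.u$ with $u\in\mathcal T(X_2,\Omega_2)$. Then $u[v_2/x]\in\mathcal T(X_2,\Omega_2)$, and the induction hypothesis applies to the third premise.
2. $v_1=m\in\Omega_2$. By typing $v_2$ is a name $a$, so $a\in X_2$, and the result is $m[a]\in\mathcal T(X_2,\Omega_2)$, with store $s_2$.
3. $v_1=m[a]$ with $m\in\Omega_2$, $a\in X_2$; then $v_2$ is a name $b\in X_2$. Let $m$ have id $r$ and data $\vec d$. As $k\notin X_2$, $a\ne k$. If $a\ne r$, the result is a fresh name. If $a=r$, then $r\in X_2$, and $L$ is evaluated. The result is $d_i$ with $e_i=b\in X_2$, so $d_i\in X_2$ by safety; or $c$ with some $d_i=b\in X_2$, so $c\in X_2$ by safety; or a fresh name. In the first two cases keep $X_2$; add a fresh name to $X_2$ by (F).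
4. $v_1=G_\sigma$, $v_2=P$. By Fact (6), applied to the evaluation of $B_\sigma[P/p]$ from $s_2$, the result is $\mathrm{Win}\in\mathcal T(\emptyset,\emptyset)$, or a message with id and data in $s'$ and id $\hat r\in s'\setminus s_2$. Take $X'=X_2$ and $\Omega'=\Omega_2$, in the second case with the new message added. As $X_2\subseteq s_2$, $\hat r\notin X_2$, and (F) applies.

For the last sentence, a name in $\mathcal T(X',\Omega')$ lies in $X'$. $\square$

Case 4 is where the absence of a store pays off. Inside $B_\sigma$ the closure $P$ receives $k$ and more, but nothing about those evaluations is needed: whatever $P$ learns there can leave the call only through the result, and Fact (6) describes every possible result. This also covers nested calls like that of Section 4.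

## 9. Accepted tuples are genuine

**Lemma 2.** *Let $s$ be a store, $\Omega$ a finite set of messages for $\sigma$, and $X\subseteq s$, with $\sigma$ and all ids and data of $\Omega$ contained in $s$, such that:*

- *(i) $X$ is disjoint from $\sigma$ and from all ids and data of $\Omega$;*
- *(ii) distinct messages in $\Omega$ have distinct ids, ids are not in $\sigma$, and no id is a datum of any message in $\Omega$;*
- *(iii) no datum is in $\{k,k',c,e_1,\dots,e_5\}$.*

*Let $P\in\mathcal T(X,\Omega)$ be a closed value of type $M$. In an evaluation of $B_\sigma[P/p]$ from store $s$, suppose $r,\vec x,\vec y$ are obtained and $\mathrm{Acc}(r,\vec x,\vec y)$ evaluates to true. Then there is a message in $\Omega$ with id $r$ and data exactly $\vec x$. The same holds for $r',\vec x',\vec y'$.*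

**Proof.** Fix $i$. The relevant queries are
$$A:\ s_a\vdash P\,r\,e_i\Downarrow_{s_b}x_i,\qquad B:\ s_c\vdash P\,r\,x_i\Downarrow_{s_d}y_i,\qquad s\subseteq s_a\subseteq s_b\subseteq s_c,\quad r\in s_a .$$
Acceptance gives $r\ne k,c$; $x_i\ne c$; $x_i\ne e_l$ for all $l$; and $y_i=c$. In each step we choose a set of names known during the query, check that it is safe, and apply Lemma 1.

**Step 1: $r$ is the id of a message in $\Omega$.** Suppose not. Let $X_A=X\cup\{r,e_i\}$. It does not contain $k$, since $X$ is disjoint from $\sigma$, $r\ne k$ and $e_i\neq k$. It contains no id of $\Omega$: $X$ contains none, $r$ is none, and $e_i\in\sigma$ is none. So $(X_A,\Omega,s_a)$ is safe, and $P\,r\,e_i\in\mathcal T(X_A,\Omega)$. By Lemma 1, $x_i\in X_A\cup(s_b\setminus s_a)$. Since $k$ and the ids lie in $s\subseteq s_a$ and not in $X_A$, $x_i\ne k$ and $x_i$ is not an id of $\Omega$.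

Hence $X_B=X\cup\{r,x_i\}$ contains neither $k$ nor an id of $\Omega$, so $(X_B,\Omega,s_c)$ is safe. By Lemma 1, $y_i\in X_B\cup(s_d\setminus s_c)$. But $c\notin X_B$, because $X\cap\sigma=\emptyset$, $r\ne c$ and $x_i\ne c$; and $c\in s\subseteq s_c$. This contradicts $y_i=c$.

**Step 2: narrowing down $x_i$.** By Step 1 and (ii), $r$ is the id of a unique message of $\Omega$; let $\vec d$ be its data. We list the candidates for $x_i$. Let $X_A=X\cup\{r,e_i,d_i,c\}$. By (i)–(iii), $k\notin X_A$; the only id in $X_A$ is $r$ (a datum is not an id, and $e_i,c\in\sigma$ are not ids); the only $e_l$ in $X_A$ is $e_i$ ($r\notin\sigma$, and $d_i$ is not an $e_l$); and $d_i,c\in X_A$. So both safety conditions hold for the message with id $r$, no other id is in $X_A$, and $(X_A,\Omega,s_a)$ is safe. Lemma 1 gives $x_i\in X_A\cup(s_b\setminus s_a)$. With $x_i\ne e_i,c$ we get $x_i\in X\cup\{r,d_i\}\cup(s_b\setminus s_a)$.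

**Step 3: $x_i=d_i$.** The confirmation query excludes the other candidates. Suppose $x_i\ne d_i$, and let $X_B=X\cup\{r,x_i\}\subseteq X\cup\{r\}\cup(s_b\setminus s_a)$. Since $\sigma$ and all ids and data lie in $s\subseteq s_a$, nothing in $s_b\setminus s_a$ is among them. With (i)–(iii): $X_B$ contains neither $k$, nor $c$, nor any $e_l$ (as $r\notin\sigma$), nor any $d_l$ (as the id $r$ is not a datum), and its only id is $r$. So $(X_B,\Omega,s_c)$ is safe, and by Lemma 1 $y_i\in X_B\cup(s_d\setminus s_c)$ is not $c$, a contradiction. Hence $x_i=d_i$.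

The message depends only on $r$, so the same message serves all $i$. The primed case is identical, with $r'$ obtained from $P\,k\,k'$: the argument uses only $r'\in s_a$ for the store $s_a$ of the query $P\,r'\,e_i$, and the order of the queries. $\square$

## 10. A non-halting machine gives an equivalent term

**Proposition B.** If $\mathcal M$ does not halt, then $t_{\mathcal M}\cong_s t^\circ$ for every finite $s$.

Assume from now on that $\mathcal M$ does not halt. As in Section 4 we run $C[t_{\mathcal M}]$ and $C[t^\circ]$ side by side. The context may evaluate $t_{\mathcal M}$ several times, so there may be several key tuples.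

**Definition 10 (state, good state).** A *state* $S$ consists of a store $s$; a set $Y\subseteq s$ of *public* names; and finitely many *instances* $\iota$, each with a key tuple $\sigma^\iota$ of distinct names, a finite set $\Omega^\iota$ of messages for $\sigma^\iota$, and a map $\mathrm{val}^\iota:\mathrm{Num}^\iota\to\mathbb N$ on a finite set $\mathrm{Num}^\iota$ of names. Let $\mathrm{Id}^\iota$ be the set of ids of $\Omega^\iota$ and $\mathrm{Sec}^\iota=\sigma^\iota\cup\mathrm{Id}^\iota\cup\mathrm{Num}^\iota$. The state is *good* if:

1. the sets $\mathrm{Sec}^\iota$ are subsets of $s$, pairwise disjoint, and disjoint from $Y$;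
2. $\mathrm{Num}^\iota\cap\sigma^\iota=\{z^\iota\}$, $\mathrm{val}^\iota(z^\iota)=0$, and $\mathrm{val}^\iota\ge1$ elsewhere; $\mathrm{Id}^\iota$ is disjoint from $\sigma^\iota\cup\mathrm{Num}^\iota$; distinct messages in $\Omega^\iota$ have distinct ids;
3. every message in $\Omega^\iota$ has *valid* data $\vec d$: $d_1=q_i^\iota$ for some $i$; $d_2,\dots,d_5\in\mathrm{Num}^\iota$; $(i;\mathrm{val}^\iota d_2,\mathrm{val}^\iota d_3)$ occurs in the run of $\mathcal M$ from $(1;0,0)$; and $\mathrm{val}^\iota d_5=\mathrm{val}^\iota d_4+1$.

A state $S_1$ *extends* $S$ if all components grow (the $\mathrm{val}^\iota$ as functions).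

For example, take $Y=\emptyset$ and one instance with keys $\sigma$, the one message $\mathrm{Msg}_\sigma(\hat r;q_1,z,z,z,n)$, $\mathrm{Num}=\{z,n\}$, $\mathrm{val}(z)=0$, $\mathrm{val}(n)=1$, and $s=\sigma\cup\{\hat r,n\}$, with $\hat r\ne n$ outside $\sigma$. This is good: $(1;0,0)$ occurs in the run and $1=0+1$.

**Definition 11 (the relation $\triangleright_S$).** For a good state $S$ let $\triangleright_S$ be the least relation on terms with
$$x\triangleright x,\quad b\triangleright b,\quad\mathrm{new}\triangleright\mathrm{new},\quad a\triangleright a\ (a\in Y),\quad t_{\mathcal M}\triangleright t^\circ,\quad G_{\sigma^\iota}\triangleright t^\circ,$$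
$$m\triangleright\lambda a.\lambda b.\mathrm{new},\qquad m[a]\triangleright\lambda b.\mathrm{new}\qquad(m\in\Omega^\iota,\ a\in Y),$$
and closed componentwise under $\lambda$ (with the same annotation), application, conditional and $==$.

For example, in the good state above, $\lambda x.\,G_\sigma(m)\,x$ is related to $\lambda x.\,t^\circ(\lambda a.\lambda b.\mathrm{new})\,x$ for the message $m$ there. By induction on the definition, $\triangleright$ is monotone under extension; if $e\triangleright e'$ and $v\triangleright v'$ with $v,v'$ closed values, then $e[v/x]\triangleright e'[v'/x]$, because the terms in the special clauses are closed; and if $e\triangleright e'$ and $\Gamma\vdash_s e:T$, then $\Gamma\vdash_Y e':T$, because in each special clause both sides have the same type ($T_0$, $M$ or $\mathrm{Name}\to\mathrm{Name}$).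

**Lemma 3.** *Let $S$ be good with store $s$ and public set $Y$, let $e\triangleright_S e'$ with $\vdash_s e:T$ (hence $\vdash_Y e':T$), and let $s\vdash e\Downarrow_{s_1}v$. Then there are a good $S_1$ extending $S$ with store $s_1$ and public set $Y_1$, and a value $v'$, such that $Y\vdash e'\Downarrow_{Y_1}v'$ and $v\triangleright_{S_1}v'$.*

**Proof.** Induction on the derivation of $s\vdash e\Downarrow_{s_1}v$, by cases on the last clause for $e\triangleright e'$.

**Step 1: the cases without application.** These only do bookkeeping.

*$e$ a value.* Then $e'$ is a value, by inspection of the clauses; take $S_1=S$.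

*$e=t_{\mathcal M}$, $e'=t^\circ$ by the clause $t_{\mathcal M}\triangleright t^\circ$.* Then $v=G_\sigma$ with $\sigma$ disjoint from $s$ and $s_1=s\uplus\sigma$. Add an instance with keys $\sigma$, no messages, $\mathrm{Num}=\{z\}$, $\mathrm{val}(z)=0$; put $v'=t^\circ$, $Y_1=Y$.

*$e=e'=\mathrm{new}$.* If $v=a\notin s\supseteq Y$, choose the same $a$ on the right and put $Y_1=Y\cup\{a\}$. The secrets lie in $s$, so disjointness is kept.

*Conditional and $==$.* Use the induction hypothesis and monotonicity. Related booleans are equal, and related closed values of type $\mathrm{Name}$ are the same public name.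

**Step 2: application, except of $G$.** Let $e=e_1e_2$, $e'=e_1'e_2'$, related componentwise. By the induction hypothesis (twice) and monotonicity we get a good state extending the given one, again called $S$ (store $s$, public set $Y$), and values $v_1\triangleright v_1'$, $v_2\triangleright v_2'$. We go through the clauses for $v_1\triangleright v_1'$.

*$\lambda x.u\triangleright\lambda x.u'$ with $u\triangleright u'$.* Then $u[v_2/x]\triangleright u'[v_2'/x]$; use the induction hypothesis.

*$m\triangleright\lambda a.\lambda b.\mathrm{new}$.* By typing $v_2=v_2'=a\in Y$, and the results are $m[a]\triangleright\lambda b.\mathrm{new}$.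

*$m[a]\triangleright\lambda b.\mathrm{new}$ with $m\in\Omega^\iota$, $a\in Y$.* Here $v_2=v_2'\in Y$. As $a$ is public, $a$ is neither $k^\iota$ nor the id of $m$, so by (5) the left side evaluates $\mathrm{new}$ (the id of $m$ is not $k^\iota$ by item 2 of goodness), and so does the right side. Choose the same name and make it public.

**Step 3: $G$ is applied — the attacker's argument satisfies Lemma 2.** Let $v_1=G_{\sigma^\iota}\triangleright t^\circ=v_1'$ and $P=v_2\triangleright v_2'$. The right side evaluates to $v'=\lambda a.\lambda b.\mathrm{new}$ with $Y_1=Y$. On the left, $s\vdash B_{\sigma^\iota}[P/p]\Downarrow_{s_1}v$. The queries to $P$ are not simulated on the right; we only determine $v$. Put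
$$X=Y\cup\bigcup_{\iota'\ne\iota}\mathrm{Sec}^{\iota'} .$$
So we generously let the attacker know all secrets of the other instances. Then $P\in\mathcal T(X,\Omega^\iota)$ for $\sigma=\sigma^\iota$, by induction on the definition of $P\triangleright v_2'$: $G_{\sigma^\iota}$, and $m$ and $m[a]$ with $m\in\Omega^\iota$, $a\in Y$, are generators; the name-free term $t_{\mathcal M}$, and $G_{\sigma^{\iota'}}$, messages and partially applied messages of other instances $\iota'$, are ordinary terms with names in $X$, because the data of messages in $\Omega^{\iota'}$ lie in $\sigma^{\iota'}\cup\mathrm{Num}^{\iota'}$; the remaining clauses are clear.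

The hypotheses of Lemma 2 hold for $s,\Omega^\iota,X$. All names in question lie in $s$. For (i): $\sigma^\iota$, the ids and the data of $\Omega^\iota$ lie in $\mathrm{Sec}^\iota$, which is disjoint from $X$ by goodness. For (ii): ids are distinct and outside $\sigma^\iota\cup\mathrm{Num}^\iota$, which contains all data. For (iii): data are some $q_i^\iota$ or in $\mathrm{Num}^\iota$, and $\mathrm{Num}^\iota\cap\sigma^\iota=\{z^\iota\}$.

**Step 4: the result is a valid message.** We claim that $v$ is a message $\mathrm{Msg}_{\sigma^\iota}(\hat r;\vec D)$ with $\hat r\in s_1\setminus s$, whose data are valid after possibly adding one name $n\in s_1\setminus s$, $n\ne\hat r$, to $\mathrm{Num}^\iota$ with some value $\ge1$. We omit superscripts $\iota$.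

If $v$ results from $\mathrm{Init}$, then $\vec D=(q_1,z,z,z,n)$; put $\mathrm{val}(n)=1$. The data are valid.

Otherwise both $\mathrm{Acc}$ tests succeeded. By Lemma 2, $\vec x=\vec d$ and $\vec x'=\vec d'$ are data of messages in $\Omega^\iota$, hence valid. Let $d_1=q_i$. Since $(i;\mathrm{val}\,d_2,\mathrm{val}\,d_3)$ occurs in the run and $\mathcal M$ does not halt, $i\ne h$, so the branch $\mathrm{Win}$ is not taken and $\mathrm{Step}_i$ is executed. The successor of that configuration also occurs in the run.

- $\mathrm{Inc}_1(j)$: $\vec D=(q_j,n,d_3,d_2,n)$; put $\mathrm{val}(n)=\mathrm{val}(d_2)+1$. Then $(j;\mathrm{val}(d_2)+1,\mathrm{val}\,d_3)$ occurs in the run and $\mathrm{val}(n)=\mathrm{val}(d_2)+1$, so $\vec D$ is valid.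
- $\mathrm{Inc}_2(j)$: $\vec D=(q_j,d_2,n,d_3,n)$; put $\mathrm{val}(n)=\mathrm{val}(d_3)+1$. Valid in the same way.
- $\mathrm{Test}_1(j,l)$: by item 2 of goodness, $d_2=z$ iff $\mathrm{val}(d_2)=0$. If so, $\vec D=(q_j,d_2,d_3,d_4,d_5)$ is valid. If not and $d_2=d_5'$, then $\mathrm{val}(d_4')=\mathrm{val}(d_5')-1=\mathrm{val}(d_2)-1$, and $\vec D=(q_l,d_4',d_3,d_4,d_5)$ is valid. If $d_2\ne z$ and $d_2\neq d_5'$, then $v$ results from $\mathrm{Init}$, which was treated.
- $\mathrm{Test}_2(j,l)$: the same with $d_3$ in place of $d_2$, and $\vec D=(q_l,d_2,d_4',d_4,d_5)$ in the decrement case.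

Add $v$ to $\Omega^\iota$ (and $n$, if present, to $\mathrm{Num}^\iota$) and set the store to $s_1$. As $\hat r,n\notin s$ are distinct, they are in no $\mathrm{Sec}^{\iota'}$ and not in $Y$, and $\hat r$ is neither an old id nor in $\sigma\cup\mathrm{Num}$; so the state is good. Names that were created while $P$ was being queried stay in the store, neither public nor secret. Finally $v\triangleright\lambda a.\lambda b.\mathrm{new}=v'$. $\square$

**Proof of Proposition B.** Let $C$ be a context with $\vdash_s C[t_{\mathcal M}]:\mathrm{Bool}$ and $\vdash_s C[t^\circ]:\mathrm{Bool}$. In the good state with store $s$, $Y=s$ and no instances, $C[t_{\mathcal M}]\triangleright C[t^\circ]$. By Lemma 3, $s\vdash C[t_{\mathcal M}]\Downarrow b$ implies $s\vdash C[t^\circ]\Downarrow b$, since only $b$ is related to $b$. Conversely, let $s\vdash C[t^\circ]\Downarrow b$. By (P2) $s\vdash C[t_{\mathcal M}]\Downarrow b'$ for some $b'$; so $s\vdash C[t^\circ]\Downarrow b'$, and $b=b'$ by (P3). Hence $t_{\mathcal M}\cong_s t^\circ$. $\square$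

**Proof of Theorem 1.** Propositions A and B give the equivalence: $t_{\mathcal M}\cong_s t^\circ$ iff $\mathcal M$ does not halt. An algorithm for $\cong_s$ would decide halting of two-counter machines, which is undecidable. $\square$

## 11. $\Pi^0_1$-completeness and the types of order $n\ge2$

**Proof of Theorem 2(a).** For the upper bound, we enumerate non-equivalent pairs. Given well-typed $s,T,t_1,t_2$ (typing is decidable), enumerate the contexts $C$ for which both $C[t_1]$ and $C[t_2]$ have type $\mathrm{Bool}$ under $s$. For each, search for a derivation evaluating $C[t_1]$ and one evaluating $C[t_2]$ from $s$; they exist by (P2), and the Boolean results are unique by (P3). The terms are non-equivalent iff for some $C$ the results differ. So equivalence is $\Pi^0_1$. For hardness, $\mathcal M\mapsto t_{\mathcal M}$ is by Theorem 1 a many-one reduction from the $\Pi^0_1$-complete set of non-halting machines to $\{t:t\cong_\emptyset t^\circ\}$ at type $T_0$. That set reduces to the full one by $t\mapsto(\emptyset,T_0,t,t^\circ)$; for the same reason it is itself $\Pi^0_1$. $\square$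

**Proof of Theorem 2(b).** For $n=2$ use $T_0$. For $n\ge3$ we raise the order by a dummy argument. Let $U_1=\mathrm{Name}\to\mathrm{Name}$ and $U_{i+1}=U_i\to\mathrm{Name}$. Then $\mathrm{ord}(U_i)=i$, the type $U_{n-1}\to T_0$ has order $\max(n,2)=n$, and $w=\lambda x.\mathrm{new}$ (suitably annotated) is a closed value of type $U_{n-1}$. We show
$$t_{\mathcal M}\cong_\emptyset t^\circ\quad\Longleftrightarrow\quad\lambda x{:}U_{n-1}.\,t_{\mathcal M}\ \cong_\emptyset\ \lambda x{:}U_{n-1}.\,t^\circ .$$
If the left side holds, a context $C[-]$ for the right pair gives the context $C[\lambda x.[-]]$ for the left pair, so the right side holds. If the left side fails, then $\mathcal M$ halts by Theorem 1, and the context $D$ of Section 7 separates $t_{\mathcal M}$ from $t^\circ$. Consider $D[[-]\,w]$. For closed $u$, the term $(\lambda x.u)\,w$ has exactly the same evaluations as $u$ from any store: $\lambda x.u$ and $w$ are values, and $u[w/x]=u$. The context $D$ has the form $(\lambda g.E)\,[-]$ with a single hole, so the term in the hole is evaluated once, at the start, and only its resulting value and store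 are used afterward. Hence $D[(\lambda x.u)\,w]$ and $D[u]$ have the same evaluation results for $u=t_{\mathcal M}$ and $u=t^\circ$, and $D[[-]\,w]$ separates the right pair.

So $\cong_\emptyset$ at $U_{n-1}\to T_0$ is $\Pi^0_1$-hard, and it is $\Pi^0_1$ by (a). For the last claim of the theorem: for $n\ge2$, the types of order $\le n$ include $T_0$, at which equivalence is undecidable. For $n\le1$, decidability is the theorem of Pitts and Stark. $\square$
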